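# Recovering a labeled rooted tree from its $(P,\omega)$-partition generating function

## 1. Two posets on three elements with the same generating function

Take three elements $r,s,t$ with $r$ below $s$ and $r$ below $t$, and nothing else. Assign a positive integer $f$ to each element so that
$$f(r)<f(s),\qquad f(r)\le f(t).$$
To each such $f$ attach the monomial $x_{f(r)}x_{f(s)}x_{f(t)}$, and add all of them up. Let us do it by hand. Write $a=f(r)$, $b=f(s)>a$, $c=f(t)\ge a$, and sort by the position of $c$. If $c=a$ we get $x_a^2x_b$ with $a<b$. If $c=b$ we get $x_ax_b^2$ with $a<b$. If $a<c<b$ or $a<b<c$, we get a product of three distinct variables, and each such product occurs twice. With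
$$M_{21}=\sum_{a<b}x_a^2x_b,\qquad M_{12}=\sum_{a<b}x_ax_b^2,\qquad M_{111}=\sum_{a<b<c}x_ax_bx_c,$$
the total is $M_{21}+M_{12}+2M_{111}$.

Now turn the picture upside down. Take elements $p,q,m$ with $p$ and $q$ below $m$, and ask for
$$f(p)\le f(m),\qquad f(q)<f(m).$$
Write $c=f(m)$ and $b=f(q)<c$. The value $f(p)\le c$ can be $c$, which gives $x_bx_c^2$. It can be $b$, which gives $x_b^2x_c$. Or it is different from both, in one of the two orders $f(p)<b<c$ and $b<f(p)<c$. The total is again $M_{12}+M_{21}+2M_{111}$.

So the generating function does not determine the poset, even when the Hasse diagram is a tree. The second poset, however, has two minimal elements. Suppose we only allow trees that grow upward from a single minimal element, and let each edge carry either a strict or a weak inequality. Does the generating function then determine the tree, together with the information which edges are strict?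

## 2. Labeled posets, strict and weak edges, rooted trees

All posets are finite.

**Definition (labeled poset, partition, generating function).** Let $P$ be a poset with $n$ elements. A labeling of $P$ is a bijection $\omega:P\to\{1,\dots,n\}$, and $(P,\omega)$ is a labeled poset. A $(P,\omega)$-partition is a map $f:P\to\{1,2,3,\dots\}$ such that for all $s<t$ in $P$:
(i) $f(s)\le f(t)$;
(ii) if $\omega(s)>\omega(t)$, then $f(s)<f(t)$.
Its generating function is
$$K_{(P,\omega)}=\sum_f\ \prod_{s\in P}x_{f(s)},$$
the sum running over all $(P,\omega)$-partitions $f$. We often write $K_P$, and we put $K_\emptyset=1$.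

**Definition (strict and weak edges, isomorphism).** A covering relation $s\lessdot t$ is a strict edge if $\omega(s)>\omega(t)$, and a weak edge if $\omega(s)<\omega(t)$. Two labeled posets $(P,\omega)$, $(Q,\tau)$ are isomorphic if there is a poset isomorphism $\varphi:P\to Q$ that sends strict edges to strict edges and weak edges to weak edges.

The first poset of Section 1 is the labeled poset with $\omega(r)=2$, $\omega(s)=1$, $\omega(t)=3$: the edge $r\lessdot s$ is strict and $r\lessdot t$ is weak. The second has $\omega(m)=2$, $\omega(p)=1$, $\omega(q)=3$.

Conditions (i) and (ii) need only be imposed on covering relations. Condition (i) follows for all $s<t$ by transitivity. For (ii), suppose $s<t$ and $\omega(s)>\omega(t)$. A saturated chain from $s$ to $t$ must contain a strict edge, since otherwise the labels would increase along it. So the covering conditions give $f(s)<f(t)$. Hence $K_{(P,\omega)}$ depends only on $P$ and on which edges are strict; in particular, isomorphic labeled posets have equal $K$. When we take a subset of $P$, we replace its labels by $1,2,\dots$ in the same order.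

**Definition (labeled rooted tree).** A poset is a rooted tree if its Hasse diagram is a tree and it has a unique minimal element, the root. A labeled poset is a labeled rooted tree if its underlying poset is a rooted tree.

When every edge is strict, it is known (Hasebe and Tsujie, 2017) that the generating function distinguishes rooted trees. The following conjecture, from the slides "When do quasisymmetric functions know that trees are different?" (http://www.unix.bucknell.edu/~pm040/MySlides/wustl.pdf), allows arbitrary edges.

**Conjecture.** If labeled rooted trees $(P,\omega)$ and $(Q,\tau)$ are not isomorphic, then $K_{(P,\omega)}\neq K_{(Q,\tau)}$.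

We shall prove it. The first ingredient is that a rooted tree can be cut at its root.

**Lemma 1.** Let $T$ be a rooted tree with root $r$. Then $T\setminus\{r\}$ is the disjoint union, with no relations between different parts, of the subtrees $T_c=\{s:s\ge c\}$, where $c$ runs over the elements covering $r$ (the children of $r$). Each $T_c$ is a rooted tree with root $c$.

*Proof.* Every element of a finite poset lies above some minimal element, so every element lies above $r$. Let $s\ne r$. A saturated chain from $r$ to $s$ starts with a step from $r$ to a child $c$, and so $s\in T_c$. If also $s\in T_{c'}$ with $c'\neq c$, then saturated chains through $c$ and through $c'$ are two different paths from $r$ to $s$ in the Hasse diagram, which is impossible in a tree. So the $T_c$ partition $T\setminus\{r\}$. If $s\in T_c$ and $s<s'$, then $s'\in T_c$, so there are no relations between different parts. Whenever two elements of $T_c$ are comparable, everything between them lies in $T_c$. Hence the Hasse diagram of $T_c$ is a subgraph of that of $T$ and has no cycle; it is connected because every element of $T_c$ is joined to $c$ by a saturated chain. Its unique minimal element is $c$. $\square$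

## 3. Quasisymmetric functions as a polynomial ring

Fix a field $\mathbb F$. For the conjecture itself $\mathbb F=\mathbb Q$ is enough.

For a composition $\alpha=(\alpha_1,\dots,\alpha_\ell)$ (a finite sequence of positive integers) put
$$M_\alpha=\sum_{i_1<\dots<i_\ell}x_{i_1}^{\alpha_1}\cdots x_{i_\ell}^{\alpha_\ell},\qquad M_\emptyset=1.$$
The $M_\alpha$ form a basis of the graded algebra $\mathrm{QSym}$ of quasisymmetric functions over $\mathbb F$; the degree of $M_\alpha$ is $\alpha_1+\dots+\alpha_\ell$. Products are computed by overlapping the index sequences. For instance,
$$M_1M_1=M_2+2M_{11},\qquad M_1M_2=M_3+M_{12}+M_{21},\qquad M_1M_{11}=M_{21}+M_{12}+3M_{111}.$$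

A second basis of the degree-$n$ part consists of the functions
$$F_{n,S}=\sum x_{i_1}\cdots x_{i_n}\quad\text{over } i_1\le\dots\le i_n \text{ with } i_j<i_{j+1} \text{ for } j\in S,\qquad S\subseteq[n-1].$$
For example $F_{2,\emptyset}=M_2+M_{11}$, $F_{2,\{1\}}=M_{11}$, $F_{3,\{1\}}=M_{12}+M_{111}$ and $F_{3,\{2\}}=M_{21}+M_{111}$.

**Fact 1.** $\mathrm{QSym}$ is a polynomial algebra over $\mathbb F$ on homogeneous generators of positive degree, finitely many in each degree. In characteristic $0$ this is due to Malvenuto–Reutenauer (J. Algebra 177 (1995)). Hazewinkel (Adv. Math. 164 (2001)) proved it over $\mathbb Z$, and base change gives it over every $\mathbb F$.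

**Fact 2 (Stanley).** $K_{(P,\omega)}=\sum_\pi F_{n,\mathrm{Des}(\pi)}$, where $\pi$ runs over the linear extensions of $P$, read as words of labels. Here $\mathrm{Des}(\pi)$ is the set of $j$ with $\pi_j>\pi_{j+1}$.

In Section 1 the first poset has linear extensions $231$ and $213$, so its $K$ is $F_{3,\{2\}}+F_{3,\{1\}}$. The second has $132$ and $312$, which gives the same sum. Directly from the definition we also have $K_{P\sqcup Q}=K_PK_Q$, because a partition of $P\sqcup Q$ is a pair of partitions.

Let us list all labeled rooted trees on three elements. A chain whose $j$-th edge from the bottom is strict exactly for $j\in S$ has $K=F_{3,S}$; this gives four trees. A root with two children gives three more: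

- both edges strict (root labeled $3$, words $312,321$): $F_{3,\{1\}}+F_{3,\{1,2\}}=M_{12}+2M_{111}$;
- both edges weak (root labeled $1$, words $123,132$): $F_{3,\emptyset}+F_{3,\{2\}}=M_3+2M_{21}+M_{12}+2M_{111}$;
- one of each: $F_{3,\{1\}}+F_{3,\{2\}}=M_{12}+M_{21}+2M_{111}$.

In the basis $F_{3,S}$ it is clear that no two of the seven functions are proportional. Something else holds as well: all seven are irreducible. A factor of a homogeneous element is homogeneous (see below), and the degree-$1$ part is spanned by $M_1$. So a reducible element of degree $3$ has the form
$$M_1(aM_2+bM_{11})=aM_3+(a+b)(M_{12}+M_{21})+3bM_{111}.$$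
Here the coefficients of $M_{12}$ and $M_{21}$ agree, which excludes $F_{3,\{1\}}$, $F_{3,\{2\}}$ and the first two trees in the list. For the mixed tree, $a=0$ and $b=1$, and then $3b=2$ would be needed. For $F_{3,\emptyset}=M_3+M_{21}+M_{12}+M_{111}$ we get $a=1$, $b=0$, and then $0=1$. For $F_{3,\{1,2\}}=M_{111}$ we get $a=b=0$, and then $0=1$. All three are false in every field.

**The ring $R$.** Fix $n\ge1$ and let $R\subset\mathrm{QSym}$ be the subalgebra generated by all elements of degree $\le n$. By Fact 1, $R$ is the polynomial ring on the finitely many generators of degree $\le n$. So it is a graded Noetherian unique factorization domain (UFD), with group of units $\mathbb F^\times$. In a domain graded by $\{0,1,2,\dots\}$, a factor of a nonzero homogeneous element is homogeneous: if $XY$ is homogeneous, the product of the top components and the product of the bottom components are both nonzero components of $XY$, so they have equal degree, and $X$ and $Y$ each have only one component. Hence a divisor in $\mathrm{QSym}$ of a nonzero homogeneous element of degree $\le n$ is homogeneous of degree $\le n$, and lies in $R$. For homogeneous elements of degree $\le n$, irreducibility in $R$ and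 in $\mathrm{QSym}$ therefore agree. The top degree of a nonzero element is the degree of its highest nonzero component.

## 4. Irreducibility and reconstruction: the two theorems

**Theorem 1 (irreducibility).** Let $m\ge1$ and let $Q_1,\dots,Q_m$ be labeled posets such that each $K_{Q_i}$ is irreducible in $\mathrm{QSym}$. Let $P$ be a labeled poset obtained from $Q_1\sqcup\dots\sqcup Q_m$ by adding a new minimum element $r$ such that, for each $i$, the edges from $r$ to the minimal elements of $Q_i$ are all strict ($i\in A$) or all weak ($i\in B$), where $\{1,\dots,m\}=A\sqcup B$. (The strict/weak types of the edges inside each $Q_i$ are kept.) Then $K_P$ is irreducible in $\mathrm{QSym}$. Consequently $K_T$ is irreducible for every labeled rooted tree $T$.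

**Theorem 2.** Let $T,T'$ be labeled rooted trees with $K_T=cK_{T'}$ for some $c\in\mathbb F^\times$. Then $T\cong T'$ as labeled posets. More generally, if $P,P'$ are disjoint unions of labeled rooted trees and $K_P=cK_{P'}$ with $c\in\mathbb F^\times$, then $P\cong P'$.

Theorem 2 with $\mathbb F=\mathbb Q$ and $c=1$ proves the conjecture.

The last sentence of Theorem 1 follows from the rest by induction on $|T|$. For one element, $K_T=M_1$ has degree $1$ and is irreducible. For $|T|\ge2$, Lemma 1 exhibits $T$ as obtained from the subtrees at the children of the root. The root is joined to each subtree by exactly one edge, strict or weak, because the subtree has a unique minimal element. By induction these subtrees have irreducible $K$, so the first part of Theorem 1 applies.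

## 5. Separating off the first variable

For $g\in\mathrm{QSym}$ put
$$\sigma g=g(t,x_1,x_2,\dots)=\sum_{j\ge0}t^jg_j .$$
We have only renamed the variables $x_1,x_2,x_3,\dots$ as $t,x_1,x_2,\dots$, so $\sigma$ is a ring homomorphism. On the basis, $\sigma1=1$, and for $\alpha\neq\emptyset$
$$\sigma M_\alpha=M_\alpha+t^{\alpha_1}M_{(\alpha_2,\dots,\alpha_\ell)},\tag{1}$$
the second term collecting the monomials that involve $t$. So each $g_j$ lies in $\mathrm{QSym}$ and $g_0=g$. If $g$ is homogeneous, then $g_j$ is zero or homogeneous of degree $\deg g-j$. If $g$ has degree $\le n$, so do all $g_j$, whence $\sigma g\in R[t]$; since such $g$ generate $R$, we get $\sigma(R)\subset R[t]$. Comparing coefficients of $t$ in $\sigma(gh)=\sigma g\cdot\sigma h$ gives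
$$(gh)_1=g_1h+gh_1.\tag{2}$$

**Lemma 2.** If $g_j=0$ for all $j\ge1$, then $g$ is constant.

*Proof.* Write $g=\sum c_\alpha M_\alpha$. By (1), $g_j=\sum_{\alpha_1=j}c_\alpha M_{(\alpha_2,\alpha_3,\dots)}$ for $j\ge1$, and the basis elements on the right are distinct. So $g_j=0$ for all $j\ge1$ forces $c_\alpha=0$ for all $\alpha\ne\emptyset$. $\square$

For generating functions, $\sigma$ means that we allow the extra value $0$, with $x_0=t$. This is how the root becomes visible.

**Lemma 3 (root formula).** Let $P$ be formed from nonempty labeled posets $Q_1,\dots,Q_m$ and a new minimum $r$ as in Theorem 1 (the $K_{Q_i}$ need not be irreducible). Put $K_A=\prod_{i\in A}K_{Q_i}$ and $K_B=\prod_{i\in B}K_{Q_i}$. Then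
$$\sigma K_P=K_P+t\,K_A\cdot\sigma(K_B).\tag{3}$$

*Proof.* Sort the partitions $f$ with values in $\{0,1,2,\dots\}$ by $f(r)$. If $f(r)\ge1$, all values are $\ge1$, and these $f$ contribute $K_P$. If $f(r)=0$, the root contributes $t$. For $i\in A$ the strict edges from $r$ say that $f\ge1$ on the minimal elements of $Q_i$, hence on all of $Q_i$, and nothing more; these restrictions contribute $K_{Q_i}$. For $i\in B$ the weak edges say only that $f\ge0$ on $Q_i$, and we get $\sigma K_{Q_i}$. The restrictions to different $Q_i$ are independent. $\square$

Check this on the mixed tree of Section 1, $N=M_{12}+M_{21}+2M_{111}$. By (1), $\sigma N=N+t(M_2+2M_{11})+t^2M_1=N+tM_1(M_1+t)$, in agreement with (3).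

The coefficient of $t$ in (3) is
$$(K_P)_1=K_A\cdot\sigma(K_B)|_{t=0}=K_AK_B.\tag{4}$$

## 6. How irreducibility determines the tree

In this section we take Theorem 1 for granted and prove Theorem 2. Formula (4) shows that $K_T$ determines $K$ of the forest obtained by deleting the root. That is a product, which does not by itself reveal its factors, and it has lost the types of the root edges. Irreducibility repairs the first loss. The full polynomial (3) repairs the second: strict branches enter it as $K_S$, free of $t$, and weak branches as $\sigma K_S$, which involves $t$.

*Proof of Theorem 2 for trees, given Theorem 1.* We use induction on $n=|T|$. Since $K_T\neq0$ is homogeneous of degree $|T|$, we have $|T|=|T'|$. For $n=1$ there is nothing to prove. Let $n\ge2$ and use the ring $R$ for this $n$.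

**Step 1: an identity between branches.** The aim is to strip off the root. Let $A$ (resp. $B$) be the multiset of subtrees at the children of the root of $T$ joined to it by strict (resp. weak) edges, and define $A',B'$ likewise for $T'$. Apply $\sigma$ to $K_T=cK_{T'}$, use (3) on both sides, subtract $K_T=cK_{T'}$ and cancel $t$:
$$\prod_{S\in A}K_S\cdot\prod_{S\in B}\sigma K_S=c\prod_{S\in A'}K_S\cdot\prod_{S\in B'}\sigma K_S.\tag{5}$$

**Step 2: all factors in (5) are irreducible in $R[t]$.** This is what lets us match them. Each $K_S$ is irreducible in $R$ by Theorem 1, hence irreducible in $R[t]$; it has $t$-degree $0$. Now consider $\sigma K_S$. It has positive $t$-degree by Lemma 2, and it is homogeneous if $t$ is given degree $1$. If $\sigma K_S=XY$, then $X,Y$ are homogeneous, and setting $t=0$ gives $X|_{t=0}\,Y|_{t=0}=K_S$. As $K_S$ is irreducible, one of the two, say $X|_{t=0}$, is a nonzero constant. Then the homogeneous element $X$ has degree $0$, so it is a unit.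

**Step 3: matching and gluing.** The aim is to build the isomorphism. The ring $R[t]$ is a UFD with units $\mathbb F^\times$, and multiplication by units preserves the $t$-degree. So in (5) the factors of $t$-degree $0$ match up to scalars, and so do the factors of positive $t$-degree. We obtain bijections $A\to A'$ and $B\to B'$, $S\mapsto S'$, with $K_S=c_SK_{S'}$ for $S\in A$ and $\sigma K_S=c_S\,\sigma K_{S'}$ for $S\in B$, where $c_S\in\mathbb F^\times$. In the second case $t=0$ gives $K_S=c_SK_{S'}$ too. By induction $S\cong S'$ in all cases. Glue these isomorphisms and send root to root. Strict root edges go to strict root edges and weak ones to weak ones, so $T\cong T'$. $\square$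

*Proof of Theorem 2 for forests, given Theorem 1.* Let $P=\bigsqcup T_i$, $P'=\bigsqcup T_j'$ and $K_P=cK_{P'}$. These are nonzero of degrees $|P|$ and $|P'|$, so $|P|=|P'|=n$. If $n=0$ both are empty. Otherwise $\prod K_{T_i}=c\prod K_{T'_j}$ is an equality of products of irreducibles in the UFD $R$, so the factors match up to scalars. By the tree case, matched trees are isomorphic. $\square$

Everything now rests on Theorem 1.

## 7. Reduction modulo a strict branch

For the rest of the proof, let $P$ be as in Theorem 1, $n=|P|$, and $R$ the corresponding ring. Each $K_{Q_i}$ is irreducible, so $Q_i\neq\emptyset$, and $\deg K_{Q_i}=|Q_i|<n$; hence $K_{Q_i}$ is irreducible in $R$. Put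
$$N=K_P,\qquad \Pi=K_AK_B.$$
Formulas (3) and (4) read
$$\sigma N=N+tK_A\cdot\sigma(K_B),\qquad N_1=\Pi\neq0,\qquad \deg\Pi=n-1\ge1.\tag{6}$$
In particular $N\ne0$, and $N$ is not a unit.

A natural first attempt is to suppose that $N=FH$ with nonconstant $F,H$, and look at this modulo one of the factors $k=K_{Q_i}$ of $\Pi$. If $i\in A$, formula (6) says that $\sigma N$ does not depend on $t$ modulo $k$. We need one lemma, which rules out that a factor vanishes altogether modulo $k$.

**Lemma 4.** Let $k\in R$ be homogeneous and irreducible. If $g\in R$ and $\sigma g\in kR[t]$, then $g=0$.

*Proof.* Suppose not, and take such a $g\neq0$ of minimal top degree. Setting $t=0$ gives $g=kg'$ with $0\ne g'\in R$, so $\sigma k\cdot\sigma g'=\sigma g\in kR[t]$. In a UFD irreducible elements are prime, so $k$ is prime in $R$ and hence in $R[t]$. Moreover $\sigma k\notin kR[t]$: by Lemma 2 some $k_j\ne0$ with $j\ge1$, and $\deg k_j<\deg k$ shows $k\nmid k_j$. So $\sigma g'\in kR[t]$, while $g'\neq0$ has smaller top degree than $g$. This is a contradiction. $\square$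

**Step 1 (A): coefficients of the factors modulo a strict branch.** This step turns a factorization of $N$ into divisibility statements. *Let $N=FH$ with $F,H\in R$ nonconstant (hence homogeneous), let $i\in A$ and $k=K_{Q_i}$. Then $k\nmid N$, and $F_j,H_j\in(k)$ for all $j\ge1$.*

Let $D=R/(k)$, a domain. Since $k\mid K_A$, (6) gives
$$\sigma F\cdot\sigma H=\sigma N\equiv N=FH\quad\text{in }D[t].$$
If $FH\equiv0$ in $D$, then $\sigma F$ or $\sigma H$ vanishes in the domain $D[t]$, and Lemma 4 gives $F=0$ or $H=0$, which is false. So $FH\not\equiv0$, that is, $k\nmid N$. Now $\sigma F$ and $\sigma H$ multiply in $D[t]$ to a nonzero element of $D$, so both have $t$-degree $0$ in $D[t]$. That is the claim.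

**What this gives, and where it stops.** By (2) and (6),
$$F_1H+FH_1=\Pi.\tag{7}$$
Suppose that $B=\emptyset$ and that the $K_{Q_i}$ are pairwise non-associate. Then Step 1 (A) finishes the proof: every $K_{Q_i}$ divides $F_1$ and $H_1$, so the product $\Pi$ of these distinct primes divides both. But $F_1$ is zero or has degree $\deg F-1<n-1=\deg\Pi$, so $F_1=0$; likewise $H_1=0$, and (7) gives $\Pi=0$, a contradiction. In general there are two obstacles.

The first is weak branches. If $i\in B$, then $\sigma N$ can depend on $t$ modulo $k$. For the weak chain with two elements, $N=M_2+M_{11}$ and $k=M_1$, and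
$$\sigma N=N+tM_1+t^2\equiv N+t^2\pmod{M_1}.$$
The degree argument in $D[t]$ then has nothing to start from.

The second is repeated branches. Let $P$ be a root with five strict leaves, so $n=6$ and $\Pi=M_1^5$. Step 1 (A) gives only $M_1\mid F_1$ and $M_1\mid H_1$. If $\deg F=\deg H=3$, then $F_1,H_1$ have degree $2$ or are zero, and no contradiction appears. We cannot work modulo a higher power of $k$ in the same way, because $R/(k^2)$ is not a domain and $t$-degrees no longer add: $(1+kt)(1-kt)\equiv1$ modulo $k^2$.

We remove the first obstacle in Section 8. For the second, note what a repeated branch leaves us with. Write $F_1=ku$ and $H_1=ku'$. If $k^2\mid\Pi$, then (7) divided by $k$ says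
$$uH+u'F\in(k),\qquad u=0\ \text{ or }\ \deg u<\deg F.$$
If we could conclude that $F$ divides $u$ modulo $k$, the degrees would force $u\in(k)$, and we would gain another power of $k$. For that we want $F$ and $H$ to remain "coprime modulo $k$". This is not automatic: in a polynomial ring in $x,y$, the elements $y$ and $y+x$ are coprime, but they become equal modulo $x$. Section 9 shows that it does hold here.

## 8. Interchanging strict and weak edges

The purpose of this section is to convert weak branches into strict ones. Let $\psi:\mathrm{QSym}\to\mathrm{QSym}$ be the linear map
$$F_{n,S}\mapsto F_{n,[n-1]\setminus S}\quad\text{for all }n,\qquad \psi(1)=1.$$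
For a labeled poset $P$ let $P^*$ be $P$ with each label $i$ replaced by $|P|+1-i$. This interchanges strict and weak edges. For the chains with two elements, $\psi$ interchanges $M_{11}$ (strict) and $M_2+M_{11}$ (weak).

**Lemma 5.** (a) $\psi(K_P)=K_{P^*}$ for every labeled poset $P$. (b) $\psi$ is a graded ring automorphism of $\mathrm{QSym}$, equal to its own inverse, and it preserves $R$. (c) $(\psi g)_1=\psi(g_1)$ for all $g$.

*Proof.* (a) The linear extensions of $P^*$, as words, are those of $P$ with each letter $i$ replaced by $|P|+1-i$. This turns descents into ascents and vice versa, so Fact 2 gives the claim.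

(b) Clearly $\psi$ is linear, preserves degrees and is its own inverse. Every $F_{n,S}$ with $n\ge1$ is $K_C$ for a labeled chain $C$ whose $j$-th edge from the bottom is strict exactly for $j\in S$. To label such a chain, cut it at the edges in $S$, let labels increase inside each piece, and give each later piece smaller labels than all earlier ones. For chains $C,D$,
$$\psi(K_CK_D)=\psi(K_{C\sqcup D})=K_{C^*\sqcup D^*}=\psi(K_C)\psi(K_D).$$
The middle equality is (a), since $(C\sqcup D)^*$ and $C^*\sqcup D^*$ have the same strict and weak edges. By bilinearity $\psi$ is multiplicative. As $\psi$ preserves degrees and $R$ is generated by the elements of degree $\le n$, it preserves $R$.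

(c) By linearity it suffices to take $g=1$, where both sides are $0$, and $g=K_C$ for a nonempty chain $C$. In $\sigma K_C$, computed with values in $\{0,1,2,\dots\}$ and $x_0=t$, the coefficient of $t$ comes from the $f$ that take the value $0$ exactly once. This must happen at $\min C$. The rest of $f$ is then an arbitrary partition of $C\setminus\min C$ with values $\ge1$, since the edge above $\min C$ is satisfied automatically, strict or weak. So
$$(K_C)_1=K_{C\setminus\min C},$$
and deleting the minimum commutes with interchanging strict and weak edges. $\square$

Part (c) is special to the coefficient of $t^1$: for $g=M_2+M_{11}$ we have $g_2=1$, but $(\psi g)_2=(M_{11})_2=0$. So passing to $\psi$ keeps the derivation $g\mapsto g_1$ and changes the higher coefficients. That is how it can give new information.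

The poset $P^*$ has the same form as $P$, with $Q_i^*$ in place of $Q_i$ and the roles of $A$ and $B$ interchanged. We have $K_{P^*}=\psi N$, and $K_{Q_i^*}=\psi K_{Q_i}$ is irreducible because $\psi$ is a ring automorphism. So everything proved for $P$ and $i\in A$ can be applied to $P^*$ and $i\in B$.

**Step 1 (B): the weak branches.** This step carries Step 1 (A) over. *Let $N=FH$ with $F,H$ nonconstant, let $i\in B$ and $k=K_{Q_i}$. Then $k\nmid N$, and $(\psi F)_j,(\psi H)_j\in(\psi k)$ for all $j\ge1$.*

Apply Step 1 (A) to $P^*$ and the factorization $\psi N=\psi F\cdot\psi H$. It gives the second claim and $\psi k\nmid\psi N$; applying $\psi$ to the latter gives $k\nmid N$.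

**Step 2: coprime factors.** The height argument of the next section needs coprime factors, and this step supplies them. *If $N$ is reducible, then $N=FH$ with $F,H$ nonconstant and coprime.*

If $N$ has two non-associate irreducible factors, let $F$ be the full power of one of them dividing $N$, and $H=N/F$. Otherwise $N=cF^a$ with $F$ irreducible, $a\ge2$ and $c\in\mathbb F^\times$. Then (2) and (6) give
$$acF^{a-1}F_1=N_1=\Pi\ne0.$$
As $a\ge2$, $F$ divides $\Pi=\prod_iK_{Q_i}$, so $F$ is associate to some $K_{Q_i}$, and hence $K_{Q_i}\mid N$. This contradicts Step 1, (A) or (B), applied to the factorization $N=F\cdot(cF^{a-1})$.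

From now on we suppose that $N$ is reducible and fix $N=FH$ as in Step 2. Equation (7) holds for it.

## 9. Primes containing $k$, $F$ and $H$ have height at least three

Recall that the height of a prime ideal $\mathfrak q$ is the largest length $h$ of a chain of primes $\mathfrak q_0\subsetneq\dots\subsetneq\mathfrak q_h=\mathfrak q$, and that the height of a proper ideal is the smallest height of a prime containing it. Krull's theorem says that a proper ideal generated by $r$ elements in a Noetherian ring has height at most $r$. The associated primes of an ideal $I$ are the primes of the form $(I:b)$ with $b\in R$; in a Noetherian ring, an element is a zero divisor on $R/I$ exactly when it lies in one of them.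

**Fact 3 (Macaulay's unmixedness theorem).** In a polynomial ring in finitely many variables over a field, if an ideal generated by $r$ elements has height $r$, then all its associated primes have height $r$.

The hypothesis on the height matters. The ideal $(x^2,xy)$ in the polynomial ring in $x,y$ has two generators but height $1$. Its associated primes include $(x)=(I:y)$, of height $1$, and $(x,y)=(I:x)$, of height $2$.

Coprimality modulo $k$ will take the form: $H$ is not a zero divisor on $R/(k,F)$. To prove it we exclude that $H$ lies in a height-two prime over $(k,F)$. The tool is that $\sigma$ preserves no nonzero prime. For instance $(M_1)$ is not preserved, as $\sigma M_1=M_1+t$.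

**Lemma 6.** If $\mathfrak q$ is a prime ideal of $R$ with $\sigma(\mathfrak q)\subset\mathfrak qR[t]$, then $\mathfrak q=0$.

*Proof.* Otherwise take $0\neq f\in\mathfrak q$ of minimal top degree. It is nonconstant, since $\mathfrak q$ is proper. By Lemma 2 some $f_j\ne0$ with $j\ge1$. By assumption $f_j\in\mathfrak q$, and its top degree is smaller than that of $f$: a contradiction. $\square$

**Step 3: the height bound.** This step gives the coprimality modulo $k$. *Let $i\in A$ and $k=K_{Q_i}$. Then every prime ideal of $R$ containing $k,F,H$ has height $\ge3$.*

Suppose $\mathfrak q$ is a prime containing $k,F,H$ with height $\le2$. Consider the elements whose image under $\sigma$ stays in $\mathfrak q$: let $\mathfrak q'$ be the kernel of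
$$R\xrightarrow{\ \sigma\ }R[t]\longrightarrow(R/\mathfrak q)[t].$$
The target is a domain, so $\mathfrak q'$ is prime. Looking at the coefficient of $t^0$ we see $\mathfrak q'\subseteq\mathfrak q$.

Step 1 (A) says that $F_j,H_j\in(k)\subset\mathfrak q$ for $j\ge1$. Also $F_0=F$ and $H_0=H$ lie in $\mathfrak q$. So $F,H\in\mathfrak q'$. Some irreducible factor $f$ of $F$ lies in the prime $\mathfrak q'$. Since $F$ and $H$ are coprime, $f\nmid H$, so $H\in\mathfrak q'\setminus(f)$. Hence
$$0\subsetneq(f)\subsetneq\mathfrak q'$$
is a chain of primes, and $\mathfrak q'$ has height $\ge2$. As $\mathfrak q'\subseteq\mathfrak q$ and $\mathfrak q$ has height $\le2$, we get $\mathfrak q'=\mathfrak q$. By the definition of $\mathfrak q'$ this means $\sigma(\mathfrak q)\subset\mathfrak qR[t]$. Lemma 6 gives $\mathfrak q=0$, contradicting $0\neq F\in\mathfrak q$.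

## 10. $\Pi$ divides $F_1$ and $H_1$

**Step 4: full multiplicity for strict branches.** This step removes the second obstacle of Section 7. *Let $i\in A$, $k=K_{Q_i}$, and let $v\ge1$ be the exact power of $k$ dividing $\Pi$. Then $k^v\mid F_1$ and $k^v\mid H_1$.*

Suppose not. By (7), $F_1$ and $H_1$ are not both $0$, so there is a largest integer $s$ such that $k^s$ divides both, and $0\le s<v$. Write $F_1=k^su$, $H_1=k^su'$. Then $u,u'$ are homogeneous, possibly $0$, and not both in $(k)$. Dividing (7) by $k^s$,
$$uH+u'F=\Pi/k^s\in(k).\tag{8}$$
So $uH\in(k,F)$.

Next we check that $(k,F)$ has height exactly $2$. It is proper, since it is generated by homogeneous elements of positive degree. By Step 1 (A), $k\nmid N$, so $k\nmid F$. Hence every prime containing $(k,F)$ strictly contains the nonzero prime $(k)$, and so has height $\ge2$. By Krull's theorem the height of $(k,F)$ is at most $2$.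

By Fact 3 all associated primes of $(k,F)$ have height $2$. Each of them contains $k$ and $F$, so by Step 3 none of them contains $H$. Therefore $H$ is not a zero divisor modulo $(k,F)$, and $uH\in(k,F)$ gives $u\in(k,F)$. Write $u=k\alpha+F\beta$ with $\alpha,\beta\in R$.

If $u\ne0$, then $\deg u\le\deg F_1=\deg F-1<\deg F$. Take the component of degree $\deg u$ of both sides. Every nonzero component of $F\beta$ has degree at least $\deg F$, so this term disappears, and $u$ equals $k$ times a component of $\alpha$. So $u\in(k)$, and this holds trivially if $u=0$. Now (8) gives $u'F\in(k)$. Since $k$ is prime and $k\nmid F$, also $u'\in(k)$. But $u,u'$ are not both in $(k)$: a contradiction.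

**Step 5: full multiplicity for weak branches.** This step extends Step 4 to the remaining factors of $\Pi$. *The conclusion of Step 4 holds also for $i\in B$.*

Apply Steps 3 and 4 to $P^*$ with the factorization $\psi N=\psi F\cdot\psi H$. Their hypotheses hold: $\psi F,\psi H$ are nonconstant and coprime, since $\psi$ is a graded automorphism, and $i$ now indexes a strict branch. By Lemma 5(c), $(\psi N)_1=\psi(N_1)=\psi\Pi$, and the exact power of $\psi k$ dividing $\psi\Pi$ is again $v$. So $(\psi k)^v$ divides $(\psi F)_1=\psi(F_1)$, and hence $k^v\mid F_1$. In the same way $k^v\mid H_1$.

**Step 6: comparing degrees.** The aim is the final contradiction. Up to a scalar, $\Pi$ is the product of the powers $k^v$, where $k$ runs over representatives of the associate classes of the $K_{Q_i}$ and $v$ is the exact power of $k$ in $\Pi$. By Steps 4 and 5 and unique factorization, $\Pi\mid F_1$ and $\Pi\mid H_1$. Since $H$ is nonconstant, $\deg F<n$, so $F_1$ is zero or has degree $\deg F-1<n-1=\deg\Pi$; the same holds for $H_1$. Hence $F_1=H_1=0$, and (7) gives $\Pi=0$, contradicting (6).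

So $N=K_P$ is not reducible. Being a nonzero nonunit, it is irreducible in $R$, and therefore in $\mathrm{QSym}$ by Section 3. This proves the first part of Theorem 1. The statement about trees follows from it by the induction given in Section 4, and Section 6 then gives Theorem 2 and the conjecture. $\blacksquare$

## 11. Other coefficients, trees with a maximum, and the need for a root

Theorem 2 holds over every field. As isomorphic labeled posets have equal $K$, it shows that $K$ is a complete invariant of labeled rooted forests, even up to nonzero rational multiples and, taking $\mathbb F=\mathbb F_p$, even modulo any prime $p$. Theorems 1 and 2 together say that the $K_T$, with $T$ running over isomorphism classes of labeled rooted trees, are pairwise non-associate prime elements of $\mathrm{QSym}$.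

Irreducibility also holds over the integers. Suppose $K_T=FH$ in $\mathrm{QSym}_{\mathbb Z}$. By Theorem 1 over $\mathbb Q$, one factor is a nonzero constant, and having integer coefficients it is an integer $c$. If $c\ne\pm1$, a prime $p\mid c$ gives $K_T\equiv0$ modulo $p$, contradicting irreducibility over $\mathbb F_p$.

The results can be turned upside down. The linear map $M_{(\alpha_1,\dots,\alpha_\ell)}\mapsto M_{(\alpha_\ell,\dots,\alpha_1)}$ is a ring automorphism, because in variables $x_1,\dots,x_m$ it is the substitution $x_i\mapsto x_{m+1-i}$, and we may take $m$ as large as the degrees in question require. Replacing $f$ by $m+1-f$ reverses all inequalities and keeps strict ones strict. So this automorphism sends $K_P$ to $K$ of the dual poset with the same strict and weak edges. Theorems 1 and 2 therefore also hold with "maximal/maximum" in place of "minimal/minimum".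

What cannot be done is to mix the two kinds of trees, or to weaken "rooted tree" to "Hasse diagram is a tree". The two posets of Section 1 have the same generating function $F_{3,\{1\}}+F_{3,\{2\}}$ and are not isomorphic even as posets, since one has a single minimal element and the other has two.
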